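# Conference matrices, random signs, and graphs that are hardest to make symmetric

## 1. Symmetric conference matrices and their sign switchings

Throughout, $I$ is an identity matrix, $J$ an all-ones matrix and $\mathbf 1$ an all-ones vector; sizes are clear from context. Graphs are finite, undirected, without loops or multiple edges.

**Definition.** A *symmetric conference matrix* of order $n$ is a symmetric $n\times n$ matrix $C=(c_{ij})$ with zero diagonal, off-diagonal entries $\pm1$, and $C^2=(n-1)I$.

So any two different rows are orthogonal. To produce examples, let $q$ be an odd prime power and let $\chi$ be the quadratic character of $GF(q)$: $\chi(0)=0$, $\chi=1$ on nonzero squares, $\chi=-1$ on nonsquares. It is multiplicative and $\sum_x\chi(x)=0$. Put $Q=(\chi(a-b))_{a,b\in GF(q)}$.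

**Fact 1.** $QQ^T=Q^TQ=qI-J$ and $QJ=JQ=0$. Moreover $Q^T=Q$ if $q\equiv1\pmod4$ and $Q^T=-Q$ if $q\equiv3\pmod 4$.

*Proof.* The last sentence holds because $\chi(-1)=1$ exactly when $q\equiv 1\pmod 4$. All row and column sums are $\sum_x\chi(x)=0$. The diagonal of $QQ^T$ is $q-1$. For $a\ne b$,
$$\sum_x\chi(a-x)\chi(b-x)=\sum_{x\ne b}\chi\Big(\frac{a-x}{b-x}\Big)=\sum_{x\neq b}\chi\Big(1+\frac{a-b}{b-x}\Big).$$
As $x$ runs over $GF(q)\setminus\{b\}$, the fraction runs over all nonzero elements, so the argument runs over everything except $1$, and the sum is $0-\chi(1)=-1$. Since $Q^T=\pm Q$, also $Q^TQ=QQ^T$. $\square$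

If $q\equiv1\pmod4$, border $Q$ with a row and a column of $1$'s (and a $0$ in the corner). The result is a symmetric conference matrix of order $q+1$ (Paley 1933): rows $a\ne b$ of $Q$ have inner product $-1$, the border adds $1$, and the border row is orthogonal to the others because $Q$ has zero row sums.

**Definition.** Let $C$ be a symmetric conference matrix of order $n$ and $d\in\{\pm1\}^n$. The graph $G_d$ has vertices $1,\dots,n$, and $i\sim j$ iff $d_id_jc_{ij}=-1$.

Note that $G_d=G_{-d}$. For vertices $a\ne b$ of any graph, say that a vertex $x\neq a,b$ *distinguishes* $a$ and $b$ if it is adjacent to exactly one of them, and let $\Delta(a,b)$ be the number of such $x$. Let $n=4t+2$. In $G_d$ the vertex $x$ distinguishes $a,b$ iff $d_ad_xc_{ax}$ and $d_bd_xc_{bx}$ differ, that is, iff $c_{ax}c_{bx}=-d_ad_b$. The $n-2=4t$ products $c_{ax}c_{bx}$ with $x\ne a,b$ are $\pm1$ and sum to $0$, so each sign occurs $2t$ times. Hence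
$$\Delta(a,b)=2t=\frac n2-1\qquad\text{for all }a\ne b\text{ and all }d. \tag{1}$$

**Example.** For $q=5$ we have $\chi(\pm1)=1$ and $\chi(\pm2)=-1$. Take $d=\mathbf 1$ and call the border vertex $\infty$. Then $\infty$ is isolated, and $a\sim b$ in $\mathbb Z_5$ iff $a-b=\pm2$. So $G_{\mathbf 1}$ is the pentagon $0,2,4,1,3$ plus an isolated vertex. For instance $0$ and $1$ have neighborhoods $\{2,3\}$ and $\{3,4\}$, so $\Delta(0,1)=2$; and $\Delta(\infty,0)=2$.

Every pair of vertices of $G_d$ is therefore separated in an exactly balanced way, and $n$ free signs remain to be used. The family $G_d$ serves to produce graphs that are as far from having a symmetry as a general upper bound allows.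

## 2. The degree of asymmetry and its upper bound

A graph is *symmetric* if it has a non-identity automorphism, and *asymmetric* otherwise. Changing a set of pairs means deleting those that are edges and adding those that are not. For a set $F$ of pairs, write $G\oplus F$ for the graph obtained from $G$ by changing the pairs in $F$.

**Definition.** For a graph $G$ on $n\ge2$ vertices, the *degree of asymmetry* $A[G]$ is the least $|F|$ such that $G\oplus F$ is symmetric. (So $A[G]=0$ iff $G$ is symmetric.) Put $A(n)=\max A[G]$ over graphs of order $n$.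

**Example.** Take the path $1,2,3,4,5$ and a vertex $6$ adjacent to $2$ and $3$. An automorphism preserves the only triangle $\{2,3,6\}$. It fixes $6$, the only vertex of degree $2$ in the triangle, and $2$, the only triangle vertex adjacent to a vertex of degree $1$; hence it fixes $3$, and then $1$, $4$, $5$. So the graph is asymmetric. Vertices $1$ and $6$ have neighborhoods $\{2\}$ and $\{2,3\}$; adding the edge $\{1,3\}$ makes the transposition $(1\,6)$ an automorphism. So the degree of asymmetry is $1$.

The last move is general. If we change $\{x,b\}$ for every $x$ that distinguishes $a$ and $b$, then $(a\,b)$ becomes an automorphism. Hence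
$$A[G]\le\min_{a\ne b}\Delta(a,b).\tag{2}$$
A vertex $x$ distinguishes a pair iff the pair consists of a neighbor and a non-neighbor of $x$. Therefore
$$\sum_{\{a,b\}}\Delta(a,b)=\sum_x\deg x\,(n-1-\deg x).\tag{3}$$

**Proposition 1.** For $n\ge2$: $A(n)\le\frac{n-1}2$ if $n$ is odd, and $A(n)\le\frac n2-1$ if $n$ is even.

*Proof.* The minimum of $\Delta$ is at most its average. If $n$ is odd, the right side of (3) is at most $n\left(\frac{n-1}2\right)^2=\binom n2\frac{n-1}2$. If $n$ is even, $\deg x$ and $n-1-\deg x$ are integers with odd sum, so their product is at most $\frac n2\left(\frac n2-1\right)$, and the average of $\Delta$ is at most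
$$\frac{n\cdot\frac n2(\frac n2-1)}{\binom n2}=\frac n2\cdot\frac{n-2}{n-1}<\frac n2 .$$
So the integer $\min\Delta$ is at most $\frac n2-1$. $\square$

The paper "Asymmetric Graphs" (http://static.renyi.hu/renyi_cikkek/1962_asymmetric_graphs.pdf) has this bound, together with $\lim A(n)/n=\frac12$ and the statement that the bound cannot be attained for $n\equiv3\pmod4$. It asks whether the bound is ever attained exactly, and guesses that it never is. The order $n=1$ is excluded because $A[G]$ is undefined, and $n=2$ because there the bound is $0$ and trivially attained. The conjecture, then, is that *for every $n\ge3$ no graph of order $n$ attains the bound of Proposition 1.* It is false, and this is what we prove.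

**Definition.** The *Seidel matrix* of a graph has entry $-1$ for adjacent pairs, $+1$ for non-adjacent pairs, and $0$ on the diagonal. A *conference graph* of order $N$ is a graph whose Seidel matrix $K$ satisfies $K^2=NI-J$ and $K\mathbf 1=0$.

**Example.** For $q\equiv1\pmod 4$ a prime power, the Paley graph ($a\sim b$ iff $\chi(a-b)=1$) has Seidel matrix $-Q$, so it is a conference graph by Fact 1. For $q=5$ it is the pentagon: rows $0$ and $1$ are $(0,-,+,+,-)$ and $(-,0,-,+,+)$, each with sum $0$, and their inner product is $-1+1-1=-1$.

**Theorem 1.** Let $n=4t+2\ge2^{16}$ and let $C$ be a symmetric conference matrix of order $n$. For uniformly random $d\in\{\pm1\}^n$, $A[G_d]=\frac n2-1$ with positive probability, and this probability tends to $1$ as $n\to\infty$. Hence $A(n)=\frac n2-1$.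

By Section 1 this applies to $n=q+1$ for every prime power $q\equiv1\pmod4$ with $q\ge2^{16}-1$, for example to all large powers of $5$. So the conjecture fails for infinitely many $n$. Since $65537$ is prime, $A(65538)=32768$.

**Theorem 2.** Let $q\equiv3\pmod4$ be a prime power such that $p=q+2\ge10^4$ and a conference graph of order $p$ exists (e.g. $p$ a prime power). Let $N=pq^2\equiv1\pmod4$. Then
$$A(N)=\frac{N-1}2,\qquad A(N-1)=\frac{N-1}2-1,\qquad A(N-2)=\frac{(N-2)-3}2.$$

So the bound is attained at $n=N\equiv1$ and $n=N-1\equiv0\pmod4$, and at $n=N-2\equiv3\pmod 4$ the value is the largest that Theorem 3 leaves possible. An example is $q=10007$, $p=10009$: both are prime, and $10007\equiv3\pmod4$.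

**Theorem 3.** Let $n\ge3$.

(a) If $n$ is odd and $A[G]=\frac{n-1}2$, then $n\equiv1\pmod4$, $G$ is a conference graph, and $n$ is a sum of two squares.

(b) If $n\equiv0\pmod4$ and $A[G]=\frac n2-1$, then $G$ is a conference graph of order $n+1$ minus one vertex, and $n+1$ is a sum of two squares.

So the bound is not attained for $n\equiv3\pmod4$, nor for $n=21,33,57,\dots$, nor for $n=20,32,56,\dots$. These theorems do not determine exactly for which $n$ the bound is attained, and we do not prove that infinitely many $n\equiv0$ or $1\pmod4$ attain it.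

## 3. Orders three to six, and why balance is not enough

*Order 3.* The bound is $1$, but all graphs on three vertices are symmetric.

*Order 4.* The bound is $1$. A graph and its complement have the same automorphisms, so we may assume at most $3$ edges. The graphs are: no edge; one edge; two disjoint edges; a path with two edges plus a vertex; a triangle plus a vertex; a star; a path with three edges. All are symmetric, so $A(4)=0$.

*Order 5.* The bound is $2$. If $A[G]=2$, then all $\Delta\ge2$ by (2), so the sum in (3) over ten pairs is at least $20$. But it is at most $5\cdot2\cdot2=20$, so all degrees are $2$. A $2$-regular graph on five vertices is a pentagon, which is symmetric. So $A(5)<2$.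

*Order 6.* The bound is $2$, and the matrix $C$ of order $6$ in Section 1 gives graphs with all $\Delta=2$. Unfortunately *every* $G_d$ is symmetric here. Replacing $d$ by $-d$ if necessary, let $d_\infty=1$. Then $d$ is a two-coloring of the pentagon $\mathbb Z_5$. One color class has at most two elements, and any set of at most two vertices of a pentagon is invariant under some reflection. That reflection, fixing $\infty$, preserves $C$ and $d$, hence is an automorphism of $G_d$.

So all pairs may have the largest possible $\Delta$ while $A[G]=0$. Inequality (2) only considers transpositions, whereas a symmetry of $G\oplus F$ may move many vertices at once. This is the first obstacle.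

Could one use a uniformly random graph on $n$ vertices instead? With $n$ even, $\Delta(a,b)$ is then binomial with parameters $n-2,\frac12$. Its mean is $\frac n2-1$, and the probability of being below $\frac n2-1$ is $\frac12\big(1-P(\Delta=\frac n2-1)\big)\to\frac12$. So for a typical pair there is nearly an even chance that it alone ruins the bound; the expected proportion of such pairs tends to $\frac12$, while a graph attaining the bound has none. We need exact balance and randomness together, and (1) provides both.

## 4. Symmetries that move few vertices, and pairs that change status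

We need two facts about a symmetrization: if it moves few vertices it is expensive, and if it is cheap its automorphism almost preserves $G$.

**Lemma 1.** Suppose $\Delta(a,b)\ge\delta$ for all $a\ne b$, and $\pi\ne\mathrm{id}$ is an automorphism of $G\oplus F$ moving $k\le\frac{\delta+3}2$ vertices. Then $|F|\ge\delta$.

*Proof.* Let $x$ be fixed by $\pi$ and let $O$ be the vertex set of a nontrivial cycle of $\pi$. Applying powers of $\pi$ shows that in $G\oplus F$ the vertex $x$ is adjacent to all or none of $O$. So if $x$ distinguishes two points of $O$ in $G$, then $F$ contains a pair $\{x,y\}$ with $y\in O$. The pair determines $(x,O)$, since $x$ is its fixed point. Hence $|F|$ is at least the number of pairs $(x,O)$ in which the fixed point $x$ distinguishes two points of $O$ in $G$.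

*At least two nontrivial cycles.* In each of two of them choose two points. At least $\delta$ vertices distinguish the two points, and at most $k-2$ of these are moved. So
$$|F|\ge2(\delta-k+2)\ge\delta,$$
because $2k\le\delta+3<\delta+4$.

*One nontrivial cycle, $k=2$.* All vertices distinguishing the two moved points are fixed, so $|F|\ge\delta$.

*One nontrivial cycle, $k\ge3$.* Choose distinct $a,b,c$ on it. A vertex $x\notin\{a,b,c\}$ distinguishes $0$ or $2$ of the three pairs, since its adjacencies to $a,b,c$ are either all equal or split $2:1$. The vertices $a,b,c$ themselves contribute at most $1$ each to $\Delta(a,b)+\Delta(b,c)+\Delta(a,c)\ge3\delta$. So at least $\frac{3\delta-3}2$ vertices outside $\{a,b,c\}$ distinguish some pair among $a,b,c$. At most $k-3$ of them are moved, so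
$$|F|\ge\frac{3\delta-3}2-(k-3)\ge\frac{3\delta-3}{2}-\frac{\delta-3}2=\delta.\qquad\square$$

**Lemma 2.** If $\pi$ is an automorphism of $G\oplus F$, then at most $2|F|$ pairs $\{x,y\}$ have different adjacency status in $G$ from $\{\pi x,\pi y\}$.

*Proof.* In $G\oplus F$ the two statuses agree. So for such a pair, $\{x,y\}\in F$ or $\{\pi x,\pi y\}\in F$. Each alternative holds for at most $|F|$ pairs $\{x,y\}$. $\square$

## 5. Theorem 1: few permutations almost preserve a conference matrix up to signs

Let $C$ and $G_d$ be as in Theorem 1. By (1) and (2), $A[G_d]\le2t$. For a permutation $\pi$ and $e\in\{\pm1\}^n$ put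
$$\beta(\pi,e)=\#\big\{\{i,j\}:\ e_ie_jc_{ij}c_{\pi(i)\pi(j)}=-1\big\}.$$
The statuses of $\{i,j\}$ and $\{\pi i,\pi j\}$ in $G_d$ are given by the signs $d_id_jc_{ij}$ and $d_{\pi(i)}d_{\pi(j)}c_{\pi(i)\pi(j)}$. They differ iff the product of these signs is $-1$. So the number of pairs whose status changes under $\pi$ is $\beta(\pi,e)$ with $e_i=d_id_{\pi(i)}$.

Suppose $A[G_d]\le2t-1$. Then there are $F$ with $|F|\le2t-1$ and an automorphism $\pi\ne\mathrm{id}$ of $G_d\oplus F$. Lemma 1 with $\delta=2t$ says that $\pi$ moves more than $t+\frac32$ points, and Lemma 2 bounds $\beta$ by $2(2t-1)$. So: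
$$\begin{gathered}\text{if }A[G_d]\le2t-1,\text{ some }\pi\text{ moves }k\ge t+2=\tfrac{n+6}4\text{ points}\\ \text{and has }\beta\big(\pi,(d_id_{\pi(i)})_i\big)\le4t-2=n-4.\end{gathered}\tag{4}$$

The natural plan is a union bound: bound the probability of (4) for each $\pi$ and sum over $\pi$. Steps 1 and 2 do the first half.

**Step 1: few sign vectors per permutation.** *For fixed $\pi$, at most $2(n+1)$ vectors $e$ satisfy $\beta(\pi,e)\le n-4$.*

If $e$ and $e'$ both do, then $e_ie_j\ne e_i'e_j'$ only for pairs counted in exactly one of $\beta(\pi,e),\beta(\pi,e')$, so for at most $2n-8$ pairs. On the other hand $e_ie_j\ne e'_ie'_j$ iff exactly one of $i,j$ lies in $\{e\ne e'\}$. If this set has $a$ elements, there are $a(n-a)$ such pairs. For $2\le a\le n-2$ we have $a(n-a)\ge2(n-2)>2n-8$. So $\min(a,n-a)\le1$, and $e'$ is $\pm e$ or $\pm e$ with one coordinate flipped: at most $2+2n$ vectors.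

**Step 2: each sign vector is unlikely.** *For fixed $\pi$ moving $k$ points and fixed $e$, $P\big((d_id_{\pi(i)})_i=e\big)\le2^{-k/2}$.*

Along each cycle of $\pi$ the equations $d_{\pi(i)}=e_id_i$ determine $d$ from one value. If $\pi$ has $z$ nontrivial cycles, at most $2^{z+(n-k)}$ vectors $d$ satisfy all equations. So the probability is at most $2^{-(k-z)}$, and $z\le k/2$.

*Where the plain union bound stops.* Summing over all permutations gives $n!\cdot2(n+1)\cdot2^{-(n+6)/8}$, which exceeds $1$. No sharpening of Step 2 can repair this: the sample space has only $2^n$ points, so any event that is possible at all has probability at least $2^{-n}$, while $n!>2^n$ for $n\ge4$. The sum must run over far fewer permutations. What saves us is that a permutation satisfying $\beta(\pi,e)\le n-4$ for *some* $e$ nearly preserves $C$ up to signs. About $2\log_2n$ random rows of $C$ tell all vertices apart, even up to a global sign, so the images of that many vertices, plus a short list of corrections, determine $\pi$. The set of such $\pi$ depends only on $C$, not on $d$.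

**Step 3: counting the relevant permutations.** *Let $\Phi$ be the set of $\pi$ for which some $e$ has $\beta(\pi,e)\le n-4$, and let $\ell=\log_2n$. Then*
$$\log_2|\Phi|\le20\ell^2+20\ell+2.\tag{5}$$

Let $L=\lceil2\ell\rceil+1$. Fix $\pi\in\Phi$ and an $e$ with $\beta(\pi,e)\le n-4$; call a pair *bad* if it is counted in $\beta(\pi,e)$. Choose $b_1',\dots,b_L'$ independently and uniformly from $\{1,\dots,n\}$ and put $b_s=\pi^{-1}(b_s')$; each $b_s$ is also uniform.

*The rows $b'_s$ separate vertices.* Call the sequence $(b'_s)$ *good* if for no $y\ne y'$ is $(c_{b_s'y}c_{b_s'y'})_{s}$ constantly $+1$ or constantly $-1$. For given $y\ne y'$ the product $c_{b'y}c_{b'y'}$ equals $+1$ for exactly $2t$ of the $4t+2$ values of $b'$, and likewise $-1$. So each sign has probability less than $\frac12$, and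
$$P(\text{not good})<\binom n2\cdot2\cdot2^{-L}<n^22^{-L}\le\tfrac12 .$$

*Few bad pairs meet the $b_s$.* Let $Z$ be the sum over $s$ of the number of bad pairs containing $b_s$. A uniform vertex lies on average in $2\beta(\pi,e)/n$ bad pairs, so $EZ\le2L(n-4)/n<2L$, and Markov's inequality gives $P(Z\ge4L)<\frac12$.

The two failure probabilities sum to less than $1$, so some good sequence has $Z\le4L-1$. Fix it. Let $B=\{b_s\}$, $B'=\{b_s'\}$, and let $X$ be the set of $x$ that form a bad pair with some $b_s$. Then $|X|\le4L-1$.

*Decoding.* We claim that $\pi$ is determined by the sequences $(b_s)$ and $(b'_s)$, the signs $e_{b_s}$, and a list of $4L-1$ pairs $(x,\pi(x))$ covering $X$ (padded with repetitions or with $(b_1,b_1')$). The images of $B$ and of the listed $x$ are given. Let $x$ be any other vertex, so $x\notin B\cup X$. Then $y=\pi(x)\notin B'$, and since $\{b_s,x\}$ is not bad,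
$$c_{b_s'y}=e_x\,e_{b_s}c_{b_sx}\qquad\text{for all }s .$$
The sign $e_x$ is unknown. If $y\ne y'$ outside $B'$ both satisfied these equations, with values $\eta,\eta'$ in place of $e_x$, then $c_{b_s'y}c_{b_s'y'}=\eta\eta'$ for all $s$, contradicting goodness. So $\pi(x)$ is determined.

Counting the data, and using $L\le2\ell+2$,
$$|\Phi|\le n^{2L}\,2^L\,n^{2(4L-1)},\qquad\log_2|\Phi|\le(10L-2)\ell+L\le(20\ell+18)\ell+2\ell+2=20\ell^2+20\ell+2 .$$

**Step 4: the union bound over $\Phi$.** By (4), if $A[G_d]\le2t-1$ there are $\pi\in\Phi$ moving at least $\frac{n+6}4$ points and a vector $e$ with $\beta(\pi,e)\le n-4$ such that $(d_id_{\pi(i)})_i=e$. By Steps 1–3,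
$$P(A[G_d]\le2t-1)\le|\Phi|\cdot2(n+1)\cdot2^{-(n+6)/8}\le2^{\,20\ell^2+21\ell+4-2^\ell/8}.$$
(The constant: $2+1-\frac34+\log_2(1+\frac1n)\le4$.) At $\ell=16$ the exponent is $5120+336+4-8192=5460-8192<0$. Let $g(\ell)=2^\ell/8-20\ell^2-21\ell-4$. Then $g'(\ell)=\frac{\ln2}8\,2^\ell-40\ell-21$ and $g''(\ell)=\frac{(\ln 2)^2}8\,2^\ell-40$. Both are positive at $16$, since $8192\ln2>5600$ and $8192(\ln2)^2>3900$, and $g''$ is increasing. So $g$ is positive and increasing on $[16,\infty)$, and it tends to infinity. Hence the probability is less than $1$ for all $n\ge2^{16}$ and tends to $0$. With positive probability, tending to $1$, we have $A[G_d]=2t=\frac n2-1$, and $A(n)=\frac n2-1$ by Proposition 1. This proves Theorem 1. $\blacksquare$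

## 6. Theorem 3: equality forces conference graphs

For $n\not\equiv2\pmod4$ the averaging argument behind Proposition 1 is much more rigid. Let $S$ be the Seidel matrix of $G$ and $\rho_{ab}=(S^2)_{ab}$. For $a\ne b$ the sum $\rho_{ab}$ has $n-2$ nonzero terms, of which $\Delta(a,b)$ are $-1$; so
$$\rho_{ab}=n-2-2\Delta(a,b)\quad(a\ne b),\qquad \rho_{aa}=n-1,\qquad (S\mathbf 1)_a=n-1-2\deg a.\tag{6}$$
By (2), if $G$ attains the bound then every $\Delta(a,b)$ is at least the bound.

**Odd $n$: the structure in (a).** All $\Delta(a,b)\ge\frac{n-1}2$, while by (3)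
$$\sum_{\{a,b\}}\Delta(a,b)=\sum_x\deg x\,(n-1-\deg x)\le n\frac{(n-1)^2}4=\binom n2\frac{n-1}2 .$$
So equality holds throughout: all degrees are $\frac{n-1}2$ and all $\Delta(a,b)=\frac{n-1}2$. The degree sum $n\cdot\frac{n-1}2$ is even and $n$ is odd, so $\frac{n-1}2$ is even and $n\equiv1\pmod4$. By (6), $S\mathbf 1=0$ and $\rho_{ab}=-1$, that is, $S^2=nI-J$. So $G$ is a conference graph.

**$n\equiv0\pmod 4$: the structure in (b).** The aim is to recover one missing vertex. Let $n=4t$, so $\Delta(a,b)\ge2t-1$. Counting neighbors,
$$\Delta(a,b)=\deg a+\deg b-2[a\sim b]-2\,\#\{\text{common neighbors}\}\equiv\deg a+\deg b\pmod2,$$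
where $[a\sim b]$ is $1$ if $a\sim b$ and $0$ otherwise. If $\deg a\equiv\deg b$, then $\Delta(a,b)$ is even, so at least $2t$, and $\rho_{ab}\le-2$ by (6). Otherwise $\rho_{ab}\le0$. Let $u,v$ be the sizes of the two classes of vertices by degree parity, $u+v=n$. The entries of $h:=S\mathbf 1$ are the odd numbers $n-1-2\deg a$, so $\|h\|^2\ge n$. Hence
$$n\le\|S\mathbf 1\|^2=\mathbf 1^TS^2\mathbf 1\le n(n-1)-2\big(u(u-1)+v(v-1)\big)=n^2+n-2(u^2+v^2)\le n,$$
the last step because $u^2+v^2\ge n^2/2$. So equality holds everywhere:

- $u=v=2t$;
- $\rho_{ab}=-2$ for distinct $a,b$ in the same class, and $\rho_{ab}=0$ for $a,b$ in different classes;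
- all entries of $h$ are $\pm1$.

Here $h_a=-1$ iff $\deg a=2t$ and $h_a=1$ iff $\deg a=2t-1$. So $h$ is constant on each parity class, with opposite values on the two classes. Therefore $h_ah_b=1$ inside classes and $-1$ between them, and
$$S^2=(n+1)I-J-hh^T,\qquad h^T\mathbf 1=0,\qquad Sh=S^2\mathbf 1=(n+1)\mathbf 1-n\mathbf 1=\mathbf 1 .$$
Add a vertex $\infty$ with Seidel entries $-h_a$ to each $a$, and let $\tilde S$ be the enlarged matrix. Rows $a\ne b$ of $\tilde S$ have inner product $\rho_{ab}+h_ah_b=-1$. Rows $\infty$ and $a$ have inner product $-\sum_xh_xS_{ax}=-(Sh)_a=-1$. Row sums are $h_a-h_a=0$ and $-\sum_ah_a=0$, and diagonal entries of $\tilde S^2$ are $n$. So $\tilde S^2=(n+1)I-J$ and $\tilde S\mathbf 1=0$: the enlarged graph is a conference graph of order $n+1$, and $G$ is that graph minus $\infty$.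

**Sums of two squares.** It remains to show that if a conference graph of order $v\equiv1\pmod4$ exists, then $v$ is a sum of two squares. (In (a), $v=n$; in (b), $v=n+1$.) Border its Seidel matrix $K$ with a row and a column of ones. As in Section 1, this gives a symmetric matrix $C$ of order $m=v+1\equiv2\pmod4$ with $CC^T=vI_m$. Write $U\cong V$ when $V=TUT^T$ for an invertible rational matrix $T$. Then $vI_m\cong I_m$.

By Lagrange's theorem $v=\alpha^2+\beta^2+\gamma^2+\theta^2$ with integers, and the matrix of quaternion multiplication
$$T=\begin{pmatrix}\alpha&\beta&\gamma&\theta\\-\beta&\alpha&-\theta&\gamma\\-\gamma&\theta&\alpha&-\beta\\-\theta&-\gamma&\beta&\alpha\end{pmatrix}$$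
satisfies $TT^T=vI_4$; so $vI_4\cong I_4$. Let $m=4r+2$. Then
$$I_{4r}\oplus I_2=I_m\cong vI_m=vI_{4r}\oplus vI_2\cong I_{4r}\oplus vI_2$$
(direct sums). Witt's cancellation theorem says that a common nondegenerate summand can be cancelled over $\mathbb Q$, so $I_2\cong vI_2$. In particular $v=x^2+y^2$ with rational $x,y$. Clearing denominators, $vz^2$ is a sum of two integer squares for some integer $z\ge1$. By the two-squares theorem every prime $\equiv3\pmod4$ has even exponent in $vz^2$, hence in $v$, so $v$ itself is a sum of two integer squares. This proves Theorem 3. $\blacksquare$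

For instance $21=3\cdot7$, $33=3\cdot11$ and $57=3\cdot19$ are not sums of two squares, which excludes $n=21,33,57$ and $n=20,32,56$.

## 7. Conference graphs of order $pq^2$ glued from affine planes

For $n\equiv 1\pmod 4$, Theorem 3(a) leaves only conference graphs. Random signs are then useless: if $K$ is the Seidel matrix of a conference graph and $D$ is the diagonal matrix of signs $d$, the switched matrix $DKD$ has zero row sums only if $Kd=0$. But then $0=K^2d=Nd-(\mathbf 1^Td)\mathbf 1$, so $d=\pm\mathbf 1$, which changes nothing. The randomness must enter in another way. The following construction has a large number of independent parameters, and every choice of them gives a conference graph.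

Let $q\equiv3\pmod4$ be a prime power and $p=q+2$. The ingredients are as follows.

- *The matrix $H=I+Q$*, with $Q$ as in Fact 1. Here $Q^T=-Q$, so $HH^T=(I+Q)(I-Q)=I-Q^2=I+QQ^T=(q+1)I-J$, and likewise $H^TH=(q+1)I-J$. Thus $H$ is a $\pm1$ matrix; distinct rows have inner product $-1$, distinct columns too, and all row and column sums are $1$. For $q=3$ the rows are $(1,-1,1),(1,1,-1),(-1,1,1)$.
- *The matrix $S$*, the Seidel matrix of a conference graph on $\mathcal I=\{1,\dots,p\}$: $S^2=pI-J$, $S\mathbf 1=0$.
- *A skew matrix $\varepsilon$* on $\mathcal I$ with zero diagonal, off-diagonal entries $\pm1$ and zero row sums. Since $p$ is odd, one may put $\varepsilon_{ij}=1$ iff $j-i$ is congruent mod $p$ to one of $1,\dots,\frac{p-1}2$.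
- *Affine planes.* For each $i\in\mathcal I$ let $X_i$ be a copy of $AG(2,q)=GF(q)^2$. It has $q+1$ parallel classes of $q$ lines: the lines on which the first coordinate $s$ is constant, and for each $m\in GF(q)$ those on which $t-ms$ is constant. Since $q+1=p-1$, we can index the classes by $\mathcal I\setminus\{i\}$. Let $\lambda_{ij}:X_i\to GF(q)$ be the label function whose fibers are the lines of class $j$.

Two points $x\ne x'$ of $X_i$ lie on exactly one common line, so there is exactly one $j$ with $\lambda_{ij}(x)=\lambda_{ij}(x')$. Lines of different classes meet in exactly one point, so for $j\ne k$ the map $(\lambda_{ij},\lambda_{ik}):X_i\to GF(q)^2$ is bijective. For example, in $AG(2,3)$ the labels are $s,\ t,\ t-s,\ t-2s$, and the points $(0,0)$ and $(1,2)$ agree only in $t-2s$.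

- *Gluing permutations.* For $i<j$ let $\sigma_{ij}$ be an arbitrary permutation of $GF(q)$.

**Definition of $K$.** On the $N=pq^2$ points of $\bigcup_iX_i$ define a symmetric matrix $K$ with zero diagonal by
$$K(x,x')=\varepsilon_{ij}\quad\text{for }x\ne x'\in X_i,\ \lambda_{ij}(x)=\lambda_{ij}(x');$$
$$K(x,y)=K(y,x)=S_{ij}\,H\big(\sigma_{ij}(\lambda_{ij}(x)),\lambda_{ji}(y)\big)\quad\text{for }x\in X_i,\ y\in X_j,\ i<j.$$

The smallest case is $q=3$, $p=5$, with $S$ from the pentagon and $N=45$.

**Proposition 2.** For every choice of the $\sigma_{ij}$, $K\mathbf 1=0$ and $K^2=NI-J$.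

*Proof.* We first record what is used about the blocks. For fixed $x\in X_i$ and $k\ne i$, the entry $K(x,z)$, $z\in X_k$, depends only on $\lambda_{ki}(z)$, and as a function of that label it sums over $GF(q)$ to $S_{ik}$. Indeed, it runs (in some order) through $S_{ik}$ times a row of $H$ if $i<k$, or $S_{ik}$ times a column of $H$ if $k<i$, and these have sum $1$. We call this property (7).

*Row sums.* Each of the lines through $x\in X_i$ has $q-1$ further points, and each label occurs $q$ times in $X_k$. So by (7) the row sum is $\sum_j\varepsilon_{ij}(q-1)+\sum_{k\ne i}qS_{ik}=0$.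

*Diagonal of $K^2$.* Each row has $N-1$ entries $\pm1$, so the diagonal entries are $N-1$.

*Two points $x\ne x'$ of the same block $X_i$.* Let $M_{ij}$ be the $0/1$ matrix on $X_i$ of the relation "same line of class $j$" (including $x=x'$), and let $K_{ii}$ be the block of $K$. Since $\sum_j\varepsilon_{ij}=0$, the matrix $\sum_j\varepsilon_{ij}M_{ij}$ has zero diagonal, so $K_{ii}=\sum_j\varepsilon_{ij}M_{ij}$. Moreover $M_{ij}^2=qM_{ij}$, $M_{ij}M_{ik}=J$ for $j\ne k$, and $\sum_jM_{ij}=J+qI$. Hence
$$K_{ii}^2=q(J+qI)+\Big(\big(\textstyle\sum_j\varepsilon_{ij}\big)^2-(q+1)\Big)J=q^2I-J,$$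
so block $i$ contributes $-1$. For $j\ne i$, block $j$ contributes $\sum_{y\in X_j}K(x,y)K(x',y)$. This is $q$ times the inner product of two rows (if $i<j$) or two columns (if $j<i$) of $H$. It equals $q\cdot q$ if $\lambda_{ij}(x)=\lambda_{ij}(x')$ and $-q$ otherwise. The first case happens for exactly one of the $q+1$ values of $j$, so the sum is $q^2-q\cdot q=0$. The total is $-1$.

*Points $x\in X_i$, $y\in X_j$ with $i\ne j$.* Let $k\ne i,j$. By (7), $K(x,z)$ is a function of $\lambda_{ki}(z)$ with sum $S_{ik}$, and $K(z,y)$ is a function of $\lambda_{kj}(z)$ with sum $S_{kj}$. As $(\lambda_{ki},\lambda_{kj})$ is a bijection onto $GF(q)^2$, $\sum_{z\in X_k}K(x,z)K(z,y)=S_{ik}S_{kj}$. Summed over $k$ this gives $(S^2)_{ij}=-1$.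

For block $i$, let $f(z)=K(z,y)$ for $z\in X_i$. It is a function of $\lambda_{ij}(z)$ with sum $S_{ij}$ over the labels. So $M_{ij}f=qf$, and for $k\ne j$ we have $M_{ik}f=S_{ij}\mathbf 1$, because a line of class $k$ meets each line of class $j$ once. Block $i$ contributes
$$(K_{ii}f)(x)=\varepsilon_{ij}qK(x,y)+\sum_{k\ne i,j}\varepsilon_{ik}S_{ij}=\varepsilon_{ij}\big(qK(x,y)-S_{ij}\big).$$
By the same computation block $j$ contributes $\varepsilon_{ji}\big(qK(x,y)-S_{ij}\big)$. Since $\varepsilon$ is skew, these cancel. The total is $-1$. $\square$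

The last cancellation is the reason for taking $\varepsilon$ skew.

## 8. Theorem 2: random gluing permutations

**Setting up, and the upper bounds.** Let $q,p,N$ be as in Theorem 2. Since $p\equiv q^2\equiv1\pmod4$, write $N=4t+1$. Let $\Gamma$ be the graph with Seidel matrix $K$. Two rows of $K$ have inner product $-1$ over $N-2=4t-1$ nonzero terms, so $\Delta(x,x')=2t$ for all pairs in $\Gamma$. Fix a set $W$ of $w\in\{0,1,2\}$ vertices and put
$$Y=V(\Gamma)\setminus W,\qquad n=|Y|=N-w,\qquad G=\Gamma-W,\qquad\delta=2t-w .$$
All $\Delta$ in $G$ are at least $\delta$. Also $A(n)\le\delta$. For $w=0$ and $w=1$ this is Proposition 1. For $w=2$ we have $n=4t-1\equiv3\pmod4$; Proposition 1 gives $2t-1$, and Theorem 3(a) says this is not attained, so $A(n)\le2t-2$. The three values of $\delta$ are exactly those in Theorem 2. So it suffices to find, for each $w$, permutations $\sigma_{ij}$ with $A[G]\ge\delta$.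

Choose all $\sigma_{ij}$ independently and uniformly. For a permutation $\pi$ of $Y$ let $\beta(\pi)$ be the number of pairs $\{x,y\}\subset Y$ with $K(x,y)\ne K(\pi x,\pi y)$. If $A[G]\le\delta-1$, then by Lemmas 1 and 2 there is $\pi$ with
$$\pi\text{ moves }k>\tfrac{\delta+3}2\text{ points, hence }k\ge t+1>\tfrac N4;\qquad\beta(\pi)\le2(\delta-1)=N-3-2w.\tag{8}$$
(Indeed $\frac{\delta+3}2\ge t+\frac12$.)

As in Section 5, we encode such $\pi$ by few data. There is a new difficulty: there the matrix $C$ was fixed, and so was the set $\Phi$. Here $K$ itself is random, and the data determine $\pi$ only together with the rows of $K$ used for decoding. We handle this by first revealing the few $\sigma_{ij}$ that decoding needs, and using the others as fresh randomness.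

**Step 1: encoding.** *If (8) holds, $\pi$ is described by data of which there are at most $N^{10L-2}$, where $L=\lceil2\log_2N\rceil$.*

Call $(b_1',\dots,b_L')\in Y^L$ *good* if there are no $y\ne y'$ in $Y$ with $K(b_s',y)=K(b_s',y')\ne0$ for all $s$. For fixed $y\ne y'$, at most $N-2-2t=2t-1$ points $b'$ have $K(b',y)=K(b',y')\ne0$, while $n\ge4t-1$. So a uniform random sequence fails to be good with probability at most $\binom n22^{-L}<\frac12$. Given $\pi$ as in (8), put $b_s=\pi^{-1}(b'_s)$, and let $Z$ be the sum over $s$ of the number of pairs containing $b_s$ that are counted in $\beta(\pi)$. Each $b_s$ is uniform, so $EZ=2L\beta(\pi)/n<2L$ and $P(Z\ge4L)<\frac12$. So some good sequence has $Z\le4L-1$, and at most $4L-1$ points $x$ form a counted pair with some $b_s$. List these with their images, padding with $(b_1,b_1')$ if necessary.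

Let *data* $\mathcal D$ consist of sequences $(b_s),(b_s')\in Y^L$ and a list of $4L-1$ pairs of points of $Y$, viewed as a partial map $\psi$. We have shown that for $\pi$ as in (8) there are data $\mathcal D$ with
$$\begin{gathered}(b_s')\text{ good},\quad\pi(b_s)=b_s',\quad\pi\text{ extends }\psi,\\K(b_s,x)=K(b_s',\pi x)\ \text{ for all }s\text{ and all }x\notin\{b_1,\dots,b_L\}\cup\mathrm{dom}\,\psi.\end{gathered}\tag{9}$$
There are at most $N^{2L+2(4L-1)}=N^{10L-2}$ data.

**Step 2: decoding uses few of the $\sigma_{ij}$.** For given $\mathcal D$ at most one permutation satisfies (9). On the $b_s$ and on $\mathrm{dom}\,\psi$ its values are given. For any other $x$, two candidates $y\ne y'$ for $\pi x$ would give $K(b_s',y)=K(b_s,x)=K(b_s',y')\ne0$ for all $s$, contradicting goodness. Call the permutation $\pi_{\mathcal D}$ if it exists. Let $R$ be the set of $i$ such that some $b_s$ or $b_s'$ lies in $X_i$; so $|R|\le2L$. Condition (9) involves only rows of $K$ belonging to the $b_s$ and $b'_s$. So whether $\pi_{\mathcal D}$ exists, and which permutation it is, depends only on the $\sigma_{ij}$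 with $\{i,j\}\cap R\ne\emptyset$. Call these *revealed*.

Now fix $\mathcal D$, condition on the revealed $\sigma$'s, and assume that $\pi=\pi_{\mathcal D}$ exists and moves at least $N/4$ points. The $\sigma_{ij}$ with $i,j\notin R$ are still independent and uniform. The aim of Steps 3–5 is to show that $\beta(\pi)\le N$ is then extremely unlikely.

**Step 3: many useful pairs.** For $x,y\in Y$ let $x\in X_i$, $y\in X_j$, $\pi x\in X_{i'}$, $\pi y\in X_{j'}$. Call the ordered pair $(x,y)$ *useful* if
$$\pi x\ne x,\quad i\ne j,\quad i,j\notin R,\quad i'\ne j',\quad(i',j')\ne(j,i),\quad\text{and not }\big[(i',j')=(i,j)\text{ and }\lambda_{ij}(x)=\lambda_{ij}(\pi x)\big].$$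
At least $\frac N4-|R|q^2$ moved points $x$ have $i\notin R$. For such $x$, every $y$ outside the following sets makes $(x,y)$ useful:

- $X_i$, which ensures $i\neq j$;
- $\bigcup_{j\in R}X_j$, which ensures $j\notin R$;
- $\pi^{-1}(X_{i'})$, which ensures $i'\ne j'$;
- $X_{i'}$, which ensures $j\ne i'$ and so $(i',j')\ne(j,i)$;
- if $i'=i$, the block $X_{j_0}$ for the unique $j_0$ with $\lambda_{ij_0}(x)=\lambda_{ij_0}(\pi x)$ (unique because $x\ne\pi x$ lie in the same plane $X_i$).

These exclude at most $(4+|R|)q^2$ points. As $n\ge N-2\ge(p-1)q^2$, the number of useful ordered pairs is at least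
$$q^4\Big(\frac p4-2L\Big)(p-5-2L).$$
Since $N<p^3$ and $L\le2\log_2N+1$, we have $2L+5\le12\log_2p+7$. This is less than $167$ at $p=10^4$, hence below $p/40=250$ there. For larger $p$ the left side has derivative $\frac{12}{p\ln2}<\frac1{40}$, so $2L+5\le p/40$ for all $p\ge10^4$. So there are at least $\frac9{40}\cdot\frac{39}{40}p^2q^4\ge\frac{N^2}5$ useful ordered pairs. They involve at least $\frac{N^2}{10}$ unordered pairs.

**Step 4: each useful pair is counted in $\beta(\pi)$ with probability at least $\frac13$.** Let $(x,y)$ be useful, and let $\sigma$ be the permutation $\sigma_{ij}$ or $\sigma_{ji}$ belonging to $\{i,j\}$. It is not revealed, since $i,j\notin R$.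

*Case $\{i',j'\}\ne\{i,j\}$.* Fix all permutations except $\sigma$. Since $i'\ne j'$, $K(\pi x,\pi y)$ is governed by another permutation, so it is fixed. On the other hand $K(x,y)=\pm H(u,\gamma)$ with a fixed sign, a fixed column label $\gamma$, and $u$ uniform in $GF(q)$. Each column of $H$ has sum $1$, so it has $\frac{q+1}2$ entries $+1$ and $\frac{q-1}2$ entries $-1$. Thus $K(x,y)$ differs from the fixed value with probability at least $\frac{q-1}{2q}\ge\frac13$.

*Case $\{i',j'\}=\{i,j\}$.* Usefulness gives $(i',j')=(i,j)$ and $\lambda_{ij}(x)\ne\lambda_{ij}(\pi x)$. One of $x,y$ lies in the block of smaller index among $i,j$. Let $\alpha$ and $\alpha'$ be the labels, in the class joining the two blocks, of that point and its image; let $\gamma,\gamma'$ be the labels of the other point and its image. The factor $S_{ij}$ is common, so the event is $H(\sigma\alpha,\gamma)\ne H(\sigma\alpha',\gamma')$. Since $\lambda_{ij}(x)\ne\lambda_{ij}(\pi x)$, we have $\alpha\ne\alpha'$ (if $i<j$) or $\gamma\ne\gamma'$ (if $j<i$).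

If $\alpha=\alpha'$, then $\gamma\ne\gamma'$. Two columns of $H$ with inner product $-1$ differ in $\frac{q+1}2$ places, so the probability is $\frac{q+1}{2q}\ge\frac13$.

If $\alpha\ne\alpha'$, then $(\sigma\alpha,\sigma\alpha')$ is uniform over the $q(q-1)$ ordered pairs of distinct elements. Among all $(u,u')\in GF(q)^2$, exactly $2\cdot\frac{q+1}2\cdot\frac{q-1}2=\frac{q^2-1}2$ have $H(u,\gamma)\ne H(u',\gamma')$. Of these, at most $\frac{q+1}2$ have $u=u'$ (none if $\gamma=\gamma'$). So the probability is at least
$$\frac{(q^2-1)-(q+1)}{2q(q-1)}=\frac{q^2-q-2}{2(q^2-q)}=\frac12-\frac1{q^2-q}\ge\frac13 .$$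

Together with Step 3, the conditional expectation satisfies $E[\beta(\pi)]\ge\frac13\cdot\frac{N^2}{10}=\frac{N^2}{30}$.

**Step 5: concentration.** We use McDiarmid's bounded differences inequality (1989): *if $f$ is a function of independent random variables and changing the $r$-th variable changes $f$ by at most $c_r$, then $P(f\le Ef-\tau)\le\exp\big(-2\tau^2/\sum_rc_r^2\big)$ for $\tau>0$.*

Apply it to $f=\beta(\pi)$ as a function of the unrevealed permutations; $\pi$ is fixed by the conditioning. Changing one $\sigma_{ij}$ alters $K$ only on the $q^4$ pairs between $X_i$ and $X_j$. Each altered pair affects at most two terms of $\beta(\pi)$: its own, and that of its preimage under $\pi$. So $c_r\le2q^4$. There are at most $\frac{p^2}2$ variables, and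
$$\sum c_r^2\le\frac{p^2}2\cdot4q^8=2p^2q^8=2N^2q^4 .$$
Take $\tau=\frac{N^2}{60}$. Since $E[\beta(\pi)]-\tau\ge\frac{N^2}{60}>N$,
$$P(\beta(\pi)\le N)\le\exp\Big(-\frac{2\tau^2}{2N^2q^4}\Big)=\exp\Big(-\frac{N^2}{3600\,q^4}\Big)=e^{-p^2/3600}.\tag{10}$$
This holds conditionally on any values of the revealed permutations for which $\pi_{\mathcal D}$ exists and moves at least $N/4$ points. So for each fixed $\mathcal D$, the probability that $\pi_{\mathcal D}$ exists, moves at least $N/4$ points, and has $\beta(\pi_{\mathcal D})\le N$ is at most $e^{-p^2/3600}$.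

**Step 6: union bound over the data.** By (8) and (9), if $A[G]\le\delta-1$ then the event just described occurs for some $\mathcal D$. Hence
$$P(A[G]\le\delta-1)\le N^{10L-2}e^{-p^2/3600}.$$
Using $L\le2\log_2N+1$ and $N<p^3$,
$$\ln N^{10L-2}\le(20\log_2N+10)\ln N\le(60\log_2p+10)\cdot3\ln p .$$
At $p=10^4$ the right side is about $807.3\cdot27.63$, less than $22\,400$, while $p^2/3600>27\,777$. For the comparison at larger $p$, differentiate with respect to $\ln p$: $p^2/3600$ has derivative $p^2/1800$, and the right side has derivative $360\log_2p+30$. At $p=10^4$ these are more than $55\,000$ and less than $5\,000$. Differentiating once more gives $p^2/900$ against the constant $360/\ln2<520$, so the first derivative stays larger. Hence $\ln N^{10L-2}<p^2/3600$ for all $p\ge10^4$, and $P(A[G]\le\delta-1)<1$.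

So for each $w\in\{0,1,2\}$ some choice of the $\sigma_{ij}$ gives $A[G]\ge\delta$. With the upper bounds at the start of this section, $A(N-w)=\delta=2t-w$. Since $2t=\frac{N-1}2$, these are $A(N)=\frac{N-1}2$, $A(N-1)=\frac{N-1}2-1$ and $A(N-2)=\frac{N-5}2=\frac{(N-2)-3}2$, as Theorem 2 states. $\blacksquare$
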